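# Reading the order of a finite group off its non-nilpotent graph

## 1. The graph of $S_3$, its thickened copies, and a group of order 21

Take the six elements of $S_3$ and join two of them by an edge when the subgroup they generate is not nilpotent. The group $S_3$ itself is not nilpotent, because its center is trivial. Its proper subgroups are cyclic, hence nilpotent. So we join $x$ and $y$ exactly when $\langle x,y\rangle=S_3$.

The identity is joined to nothing, and we drop it. Five elements remain: three transpositions and two 3-cycles $r,r^{-1}$. Two different transpositions generate $S_3$; a transposition and a 3-cycle generate $S_3$; the two 3-cycles generate only $\langle r\rangle$. The picture is the complete graph on five vertices with one edge missing: 5 vertices and 9 edges.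

Now take $S_3\times C_n$, where $C_n$ is cyclic of order $n$. The subgroup generated by $(g,c)$ and $(g',c')$ maps onto $\langle g,g'\rangle$ and lies in $\langle g,g'\rangle\times C_n$. Subgroups and quotients of nilpotent groups are nilpotent, and so are direct products of two nilpotent groups. Hence $\langle (g,c),(g',c')\rangle$ is nilpotent if and only if $\langle g,g'\rangle$ is. The $n$ elements $(1,c)$ are joined to nothing, and we drop them. Every vertex of the graph of $S_3$ is replaced by $n$ mutually non-adjacent copies, and every edge by $n^2$ edges. So the graph has $5n$ vertices and $9n^2$ edges. For $n=4$ this is a group of order 24 with 20 vertices and 144 edges.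

A second group gives 20 vertices as well. Let $G=C_7\rtimes C_3$ be the non-abelian group of order 21. It has one subgroup of order 7 and seven subgroups of order 3, and no other subgroups that are both proper and nontrivial. Its center is trivial: $G/Z(G)$ cannot be cyclic nontrivial, so $|Z(G)|$ is neither 3 nor 7, nor is it 21. So $G$ is not nilpotent, while all proper subgroups are cyclic. Two elements are joined exactly when no proper subgroup contains both. Dropping the identity leaves 20 vertices. Among the $20^2=400$ ordered pairs of vertices, those lying in a common proper subgroup number $6^2$ from the subgroup of order 7 and $7\cdot 2^2$ from the subgroups of order 3. So there are $400-36-28=336$ ordered pairs of adjacent vertices, that is, 168 edges.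

The two graphs on 20 vertices come from groups of orders 24 and 21. They are not isomorphic, since they have 144 and 168 edges. This raises a question. Someone hands you such a graph, with the labels erased. You may not be able to name the group. But can you at least tell how many elements it has?

## 2. Definitions and the theorems to be proved

We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$. For subgroups $A,B$, the subgroup $[A,B]$ is generated by all $[a,b]$ with $a\in A$, $b\in B$, and $[A,{}_nB]$ means $[A,B,\dots,B]$ with $n$ factors $B$, bracketed from the left (so $[A,{}_0B]=A$). If $A$ is a normal subgroup of $G$, then $[A,G]$ is a normal subgroup of $G$ contained in $A$.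

The lower central series of $G$ is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$. The group is nilpotent when $\gamma_{c+1}(G)=1$ for some $c$. We use that in a finite nilpotent group, elements of coprime orders commute, since the group is the direct product of its Sylow subgroups.

The upper central series is $Z_0(G)=1$, with $Z_{i+1}(G)/Z_i(G)$ the center of $G/Z_i(G)$.

**Definition (hypercenter).** For a finite group $G$, the hypercenter $Z^*(G)$ is the last term of the upper central series.

A finite group $G$ is nilpotent if and only if $Z^*(G)=G$, and always $Z^*(G/Z^*(G))=1$. For example, with $D_8$ the dihedral group of order 8, we have $Z_i(D_8\times S_3)=Z_i(D_8)\times 1$ because $Z(S_3)=1$. So the hypercenter of $D_8\times S_3$ is $D_8\times 1$, of order 8, although the center has order 2.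

We need the description of these terms by commutators. By definition $[Z_{i+1}(G),G]\le Z_i(G)$, so $[Z_n(G),{}_nG]=1$. Conversely, if $A$ is normal in $G$ and $[A,{}_nG]=1$, then $A\le Z_n(G)$. For $n=0$ this is clear. For $n\ge1$, induction applied to the normal subgroup $[A,G]$ gives $[A,G]\le Z_{n-1}(G)$, which says that $A\le Z_n(G)$.

**Definition (nil and the graph).** For a group $G$ put
$$nil(G)=\{x\in G:\langle x,y\rangle\text{ is nilpotent for all }y\in G\}.$$
The non-nilpotent graph $\mathfrak R_G$ has vertex set $G\setminus nil(G)$, and two distinct vertices $x,y$ are adjacent if and only if $\langle x,y\rangle$ is not nilpotent. We also write $Nil_G(x)=\{y\in G:\langle x,y\rangle\text{ is nilpotent}\}$.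

In Section 1 we saw $nil(S_3\times C_n)=1\times C_n$ and $nil(C_7\rtimes C_3)=1$.

The question of Section 1 is posed as a conjecture, taken from the paper "On the non-nilpotent graphs of a group" (http://www.ieja.net/files/papers/volume-22/7-V22-017.pdf): if $G$ and $H$ are non-nilpotent finite groups with $\mathfrak R_G\cong\mathfrak R_H$, then $|G|=|H|$. It is true, and we shall prove more.

**Theorem 1.** If $G,H$ are finite non-nilpotent groups and $\mathfrak R_G\cong\mathfrak R_H$, then $|G|=|H|$ and $|nil(G)|=|nil(H)|$.

**Theorem 2.** Let $G$ be a finite non-nilpotent group, and let $\mathfrak R_G$ have $N$ vertices and $m$ edges. Then $|nil(G)|$ is the unique positive integer $z$ with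
$$z\mid N\quad\text{and}\quad z(N+z)\mid 2m,$$
and $|G|=N+z$. Hence finite non-nilpotent groups whose non-nilpotent graphs have equally many vertices and equally many edges have the same order. Neither number alone suffices.

**Theorem 3.** Let $G$ be a finite non-nilpotent group.

(a) If $H$ is any group, possibly infinite, with $\mathfrak R_H\cong\mathfrak R_G$, then $H$ is finite and $|H|=|G|$.

(b) For a finite non-nilpotent group $H$: $\mathfrak R_G\cong\mathfrak R_H$ if and only if $|Z^*(G)|=|Z^*(H)|$ and $\mathfrak R_{G/Z^*(G)}\cong\mathfrak R_{H/Z^*(H)}$.

## 3. The set $nil(G)$ is the hypercenter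

In the example $S_3\times C_n$ the graph was a thickened copy of the graph of the quotient by $nil$. The purpose of this section is to show that this always happens for finite groups.

**Lemma 1.** Let $G$ be a finite group and $Z=Z^*(G)$.

(i) For $x,y\in G$, the group $\langle x,y\rangle$ is nilpotent if and only if $\langle xZ,yZ\rangle\le G/Z$ is nilpotent.

(ii) $nil(G)=Z$.

**Proof of (i).** We want to move nilpotency up and down along $G\to G/Z$. Put $S=\langle x,y\rangle$. The group $\langle xZ,yZ\rangle$ is $SZ/Z$, an image of $S$, so it is nilpotent if $S$ is. Conversely, suppose that $SZ/Z\cong S/(S\cap Z)$ is nilpotent. Then $\gamma_{c+1}(S)\le S\cap Z$ for some $c$. Choose $n$ with $Z=Z_n(G)$, so that $[Z,{}_nG]=1$. Then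
$$\gamma_{c+1+n}(S)=[\gamma_{c+1}(S),{}_nS]\le[Z,{}_nG]=1,$$
so $S$ is nilpotent.

**Proof of (ii), the inclusion $Z\subseteq nil(G)$.** If $x\in Z$, then $\langle xZ,yZ\rangle=\langle yZ\rangle$ is cyclic for every $y\in G$. By (i), $\langle x,y\rangle$ is nilpotent for every $y$.

**Proof of (ii), reduction to $p$-elements.** Let $x\in nil(G)$. For any integer $k$ we have $\langle x^k,y\rangle\le\langle x,y\rangle$, so every power of $x$ lies in $nil(G)$. The element $x$ is the product of its primary parts, one for each prime dividing its order, and each of these is a power of $x$. Since $Z$ is a subgroup, it suffices to show that each primary part lies in $Z$. So assume that $x$ is a $p$-element for some prime $p$.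

**Proof of (ii), $p$-elements.** The plan is to show that the normal closure of $x$ is a $p$-group on which everything of order prime to $p$ acts trivially. If $y$ is an element of order prime to $p$, then $\langle x,y\rangle$ is a finite nilpotent group, so $x$ and $y$ commute. Let $O=O^p(G)$ be the subgroup generated by all elements of order prime to $p$. It is normal in $G$, and $x$ centralizes it.

Let $P$ be a Sylow $p$-subgroup containing $x$. We claim $G=OP$. Every $g\in G$ is the product of an element of $p$-power order and one of order prime to $p$, both powers of $g$. Modulo $O$ the second factor disappears, so $G/O$ consists of elements of $p$-power order and is a $p$-group by Cauchy's theorem. Hence $|O|$ is divisible by the part of $|G|$ prime to $p$. The subgroup $OP$ has order divisible by $|O|$ and by $|P|$, hence by $|G|$. So $OP=G$.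

For $g=ab$ with $a\in O$ and $b\in P$ we get $x^g=(x^a)^b=x^b\in P$. So the normal closure $X$ of $x$ in $G$ is contained in $P$. Since $O$ is normal and centralizes $x$, it centralizes every conjugate of $x$, hence $X$.

Let $W\le X$ be normal in $G$. For $w\in W$, $a\in O$, $b\in P$ we have $w^{ab}=w^b$, so $[w,ab]=[w,b]$, and thus $[W,G]=[W,P]$. Again $[W,G]\le X$ is normal in $G$, so we may repeat: $[X,{}_nG]=[X,{}_nP]\le[P,{}_nP]=\gamma_{n+1}(P)$, which is trivial for large $n$ because $P$ is a $p$-group. By the commutator description in Section 2, $X\le Z^*(G)$. In particular $x\in Z$. $\square$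

In particular, a finite group $G$ satisfies $nil(G)=G$ if and only if it is nilpotent.

## 4. Two candidate orders for 20 vertices

Let $G$ be finite and non-nilpotent. Put $Z=nil(G)=Z^*(G)$, $z=|Z|$, $Q=G/Z$, and let $e(Q)$ be the number of ordered pairs $(a,b)\in Q^2$ with $\langle a,b\rangle$ not nilpotent. The aim here is to see what the number $N$ of vertices and the number $m$ of edges tell us.

The vertices are the elements outside $Z$, so
$$N=|G|-z=z(|Q|-1),\qquad |G|=N+z. \tag{1}$$
If $\langle x,y\rangle$ is not nilpotent, then $x\neq y$ and neither of $x,y$ lies in $nil(G)$. So $2m$ counts all pairs $(x,y)\in G^2$ with $\langle x,y\rangle$ not nilpotent. By Lemma 1(i) this property depends only on the images in $Q$, and each pair in $Q^2$ has $z^2$ preimages. Hence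
$$2m=z^2e(Q). \tag{2}$$

The first thing to try is the vertex count. It determines $|G|$ once $z$ is known, and $z$ must divide $N$. Take $N=20$. Then $|Q|=20/z+1$, and the divisors $z=1,2,4,5,10,20$ give $|Q|=21,11,6,5,3,2$. The group $Q$ is not nilpotent (otherwise $G$ would be, by applying Lemma 1(i) to all pairs and then Lemma 1(ii)), so $|Q|$ is not prime. Only $z=1$ and $z=4$ are left, and Section 1 shows that both occur. The vertex count stops there.

Next use the edges. Equation (2) gives $z^2\mid 2m$. But $z=1$ satisfies both $z\mid N$ and $z^2\mid 2m$ for every graph, so these conditions can never rule out the candidate $z=1$. We have used nothing about $e(Q)$ except that it is an integer, and that is not enough.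

Look at the values of $e(Q)$ from Section 1: $e(S_3)=18=3\cdot 6$ and $e(C_7\rtimes C_3)=336=16\cdot21$. In both cases $|Q|$ divides $e(Q)$. Suppose that this is always so. Then $z^2|Q|$ divides $2m$, and by (1) $z^2|Q|=z(N+z)$. For $N=20$ the candidate $z=4$ would force $96\mid 2m$, and $z=1$ would force $21\mid 2m$. A single graph that allowed both would have $2m$ a positive multiple of $\mathrm{lcm}(96,21)=672$. But $2m\le 20\cdot19<400$. So no graph on 20 vertices allows both candidates.

Two things have to be proved: that $|Q|$ always divides $e(Q)$, and that the numerical accident $672>400$ is no accident. The first is Section 6, the second Section 7.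

One caution before we start. It matters that the divisibility is applied to $Q$ and not to $G$. Applied to $G$ it would only give $N+z\mid 2m$. The conditions $z\mid N$, $z^2\mid 2m$, $N+z\mid 2m$ are too weak: for $N=20$ and $2m=336$, the actual numbers of $C_7\rtimes C_3$, the value $z=4$ passes, since $336=16\cdot21=24\cdot14$, and $z=1$ passes too. The condition $z(N+z)\mid 2m$ does exclude $z=4$, since $96\nmid336$.

## 5. Why cosets of the centralizer are not enough

Counting pairs that do not generate a nilpotent group is the same, modulo $|G|$, as counting those that do, since there are $|G|^2$ pairs in all. For commuting pairs there is a classical computation: the number of $(x,y)$ with $xy=yx$ is $\sum_x|C_G(x)|$, and each conjugacy class contributes $|G:C_G(x)|\cdot|C_G(x)|=|G|$. So the number of commuting pairs is a multiple of $|G|$. For nilpotent pairs the class of $x$ contributes $|G:C_G(x)|\cdot|Nil_G(x)|$. So it is enough to show that $|C_G(x)|$ divides $|Nil_G(x)|$.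

If $Nil_G(x)$ were a union of cosets of $C=C_G(x)$, we would be done. It need not be. Let $G=S_4$, $x=(12)(34)$, and let $V$ be the normal Klein four-group, which contains $x$. If $y$ is one of the 16 elements of 2-power order, then $\langle x,y\rangle\le V\langle y\rangle$ is a 2-group. If $y$ is a 3-cycle, then $\langle x,y\rangle$ nilpotent would force $xy=yx$, which is false because $C_G(y)=\langle y\rangle$. So $Nil_G(x)$ consists of the 16 elements of 2-power order. The centralizer $C$ has order 8; it is
$$C=V\cup\{(12),(34),(1324),(1423)\}.$$
Now $(13)\in Nil_G(x)$ and $(12)\in C$, but $(13)(12)$ and $(12)(13)$ are 3-cycles. So $Nil_G(x)$ is neither a union of left cosets nor a union of right cosets of $C$. Since $16\nmid 24$, it is not a subgroup either. Nevertheless $8$ divides $16$.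

The group $C$ also acts on $Nil_G(x)$ by conjugation, since $\langle x,y^c\rangle=\langle x,y\rangle^c$ for $c\in C$. But this action is not free; it fixes $y=1$. So orbit counting gives nothing directly.

In the example, sort the elements $y\in Nil_G(x)$ by the subgroup $X_y$ generated by all conjugates $x^{y^i}$. If $y\in C$, then $X_y=\langle x\rangle$; these are 8 elements, one full coset of $C_G(\langle x\rangle)=C$. If $y\notin C$, then $x^y\neq x$ is another element of $V$, so $X_y=V$; this happens for the other 8 elements. These 8 elements form two cosets of $C_G(V)=V$. Indeed, they induce on the three involutions of $V$ exactly the two transpositions that move $x$: $V$ acts trivially on $V$, so $S_4/V\cong S_3$ permutes the three involutions, and an element of 2-power order acts as the identity or a transposition. Conjugation by $C$ swaps those two transpositions, and $C/V$, which has order 2, acts freely on them. So the second set of 8 is accounted for by a factor $|V|=4$ from multiplication and a factor $|C:V|=2$ from a free conjugation action.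

So for each $X$ separately, multiply on the right by the small group $C_G(X)$ and conjugate by what is left of $C$.

## 6. The centralizer order divides the size of $Nil_G(x)$

**Lemma 2.** Let $G$ be a finite group and $x\in G$. Then $|C_G(x)|$ divides $|Nil_G(x)|$. Consequently the number of pairs $(x,y)\in G^2$ with $\langle x,y\rangle$ nilpotent is divisible by $|G|$.

Fix $x$ and write $Y=Nil_G(x)$ and $C=C_G(x)$. For $y\in G$ put
$$X_y=\langle x^{y^i}:i\in\mathbb Z\rangle .$$
Conjugation by $y$ permutes the generators, so $y$ normalizes $X_y$. It induces an automorphism $\alpha_y:w\mapsto w^y$ of $X_y$. Put $M=\langle x,y\rangle$. Since $x\in X_y$, we have $M=X_y\langle y\rangle$. So $X_y$ is normal in $M$ and $M/X_y$ is cyclic. We compose maps from left to right.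

**Step 1: nilpotency of $\langle x,y\rangle$ is visible inside $X_y$.** We show that if $X_y=X_{y'}=X$ and $\alpha_y=\alpha_{y'}$, then $\langle x,y\rangle$ is nilpotent if and only if $\langle x,y'\rangle$ is. This will permit us to change $y$ without leaving $Y$.

With $X=X_y$ put $X_0=X$ and $X_{j+1}=[X_j,M]$. By induction these are normal subgroups of $M$ contained in $X$. The group $[X_j,M]$ is generated by the elements $[w,u]=w^{-1}w^u$ with $w\in X_j$, $u\in M$. So it depends only on $X_j$ and on the set of automorphisms of $X$ induced by $M$. That set is the subgroup $\langle\mathrm{Inn}(X),\alpha_y\rangle$ of $\mathrm{Aut}(X)$, because $M=X\langle y\rangle$. By induction every $X_j$ depends only on $X$ and $\alpha_y$.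

We compare with the lower central series of $M$. From $X_0\le M=\gamma_1(M)$ we get by induction $X_j\le\gamma_{j+1}(M)$. Since $M/X$ is cyclic, it is abelian, so $\gamma_2(M)\le X=X_0$; by induction $\gamma_{j+2}(M)\le X_j$ for all $j$. Therefore $M$ is nilpotent if and only if $X_j=1$ for some $j$, and this depends only on $X$ and $\alpha_y$.

**Step 2: right multiplication by $C_G(X)$.** This step extracts the factor $|C_G(X)|$. For a subgroup $X$ of $G$ let
$$Y_X=\{y\in Y:X_y=X\},$$
and suppose $Y_X\ne\emptyset$. Each element of $Y_X$ normalizes $X$. Let $A_X=\{\alpha_y:y\in Y_X\}\subseteq\mathrm{Aut}(X)$.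

Let $y\in Y_X$ and $k\in C_G(X)$. For $w\in X$ we have $w^y\in X$, so $w^{yk}=(w^y)^k=w^y$. So $yk$ normalizes $X$ and induces on it the same automorphism as $y$. Hence $x^{(yk)^i}=x^{y^i}$ for all $i\in\mathbb Z$, and $X_{yk}=X_y=X$. By Step 1, $\langle x,yk\rangle$ is nilpotent. So $yk\in Y_X$.

Conversely, two elements $y,y'\in Y_X\subseteq N_G(X)$ induce the same automorphism of $X$ if and only if $y^{-1}y'\in C_G(X)$. So the fibers of the map $Y_X\to A_X$, $y\mapsto\alpha_y$, are exactly the cosets $yC_G(X)$ with $y\in Y_X$, and
$$|Y_X|=|A_X|\,|C_G(X)|. \tag{3}$$

**Step 3: a free conjugation action on $A_X$.** This step extracts from $|A_X|$ a further factor. Let $K=N_G(X)\cap C$. Since $x\in X$, every element centralizing $X$ centralizes $x$, so $C_G(X)\le K$. We show that $|K|$ divides $|Y_X|$.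

Let $c\in C$ and $y\in G$. Because $x^c=x$, we have $\langle x,y^c\rangle=\langle x,y\rangle^c$. Moreover $(y^c)^i=c^{-1}y^ic$ and $x$ commutes with $c$, so $x^{(y^c)^i}=(x^{y^i})^c$. Hence
$$X_{y^c}=(X_y)^c\qquad(c\in C). \tag{4}$$
If $c\in K$ and $y\in Y_X$, then $X^c=X$, so $y^c\in Y_X$. Thus $K$ acts on $Y_X$ by conjugation. Let $\gamma_c\in\mathrm{Aut}(X)$ be conjugation by $c\in K$. Then $\alpha_{y^c}=\gamma_c^{-1}\alpha_y\gamma_c$. So $K$ acts on $A_X$ by $\alpha\mapsto\gamma_c^{-1}\alpha\gamma_c$, and $C_G(X)$, being the set of $c\in K$ with $\gamma_c=1$, acts trivially. We get an action of $K/C_G(X)$ on $A_X$.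

This action is free. Suppose $c\in K$ fixes $\alpha_y$, that is, $\gamma_c$ commutes with $\alpha_y$. The automorphism $\gamma_c$ fixes $x$, since $c\in C$. As it commutes with every power of $\alpha_y$, it fixes the image of $x$ under $\alpha_y^i$, which is $x^{y^i}$, for every $i$. These elements generate $X$. So $\gamma_c$ is the identity on $X$ and $c\in C_G(X)$.

All orbits of a free action have the size of the acting group, so $|K:C_G(X)|$ divides $|A_X|$. With (3), $|K|=|K:C_G(X)|\,|C_G(X)|$ divides $|Y_X|$.

**Step 4: assembling $Y$ from the pieces.** The sets $Y_X$ partition $Y$, since each $y$ determines $X_y$. We let $C$ permute the pieces. For $c\in C$, the computation before (4) shows $Y^c=Y$, and (4) gives $(Y_X)^c=Y_{X^c}$. A nonempty $Y_X$ determines $X$, so the stabilizer in $C$ of the piece $Y_X$ is $\{c\in C:X^c=X\}=K$. Its orbit consists of $|C:K|$ disjoint pieces of the same size $|Y_X|$, and contributes $|C:K|\,|Y_X|$ elements to $Y$. By Step 3 this is a multiple of $|C:K|\,|K|=|C|$. Summing over orbits, $|C|$ divides $|Y|$.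

**Step 5: counting pairs.** The number $|Nil_G(x)|$ is constant on the conjugacy class of $x$, because $Nil_G(x^g)=Nil_G(x)^g$. So the class of $x$ contributes $|G:C_G(x)|\,|Nil_G(x)|$ pairs, a multiple of $|G|$. Sum over the classes. $\square$

As a check, take $S_4$. The class of the identity contributes $24$ pairs, and the 3 double transpositions contribute $3\cdot16=48$. Let $x$ be a transposition or a 4-cycle. An element $y\in Nil_G(x)$ cannot be a 3-cycle, since it would have to commute with $x$ and a 3-cycle is centralized only by its own powers. Therefore $\langle x,y\rangle$, which is nilpotent and contains no 3-cycle, is a 2-group. Each of the three Sylow 2-subgroups, of order 8, contains two transpositions and two 4-cycles, and there are six of each kind, so each such $x$ lies in exactly one Sylow 2-subgroup. Thus $|Nil_G(x)|=8$, and the two classes contribute $48$ each. For a 3-cycle $x$, only powers of $x$ are left, and the 8 of them contribute $8\cdot3=24$. The total is $24+48+48+48+24=192=8\cdot24$.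

## 7. Two candidates cannot share one small number

We now prove that the exclusion seen for $N=20$ always works.

**Lemma 3.** Let $N,E$ be positive integers with $E<N^2$. There is at most one positive integer $z$ with $z\mid N$ and $z(N+z)\mid E$.

Some upper bound on $E$ is needed: for $N=20$ and $E=672=7\cdot96=32\cdot21$, both $z=4$ and $z=1$ qualify.

**Proof.** Suppose that $z\neq z'$ both qualify. The plan is to show that $E$ must be divisible by a number that is too large.

**Step 1: coordinates.** We separate common and private factors. Let $g=\gcd(z,z')$, $z=gn$, $z'=gn'$, so that $\gcd(n,n')=1$ and $n\ne n'$. Since $\mathrm{lcm}(z,z')=gnn'$ divides $N$, write $N=gnn'\Omega$ with an integer $\Omega\ge1$. Put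
$$a=\frac Nz+1=n'\Omega+1,\qquad b=\frac N{z'}+1=n\Omega+1 .$$
Then $z(N+z)=z^2a$ and $z'(N+z')=z'^2b$.

**Step 2: splitting off the squares.** Both $z^2$ and $z'^2$ divide $E$. So $\mathrm{lcm}(z^2,z'^2)=(gnn')^2$ divides $E$; write $E=(gnn')^2e$. We claim that $a$ and $b$ both divide $e$. From $z^2a\mid E$, that is $g^2n^2a\mid g^2n^2n'^2e$, we get $a\mid n'^2e$. Since $a=n'\Omega+1$ is coprime to $n'$, it follows that $a\mid e$. In the same way $z'^2b\mid E$ gives $b\mid n^2e$, and $b=n\Omega+1$ is coprime to $n$, so $b\mid e$.

**Step 3: $a$ and $b$ have a small common divisor.** Let $d=\gcd(a,b)$. It divides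
$$na-n'b=(nn'\Omega+n)-(nn'\Omega+n')=n-n'\neq0 .$$
Hence
$$d\le|n-n'|<\max(n,n')\le nn'. \tag{5}$$

**Step 4: the size contradiction.** By Step 2, $\mathrm{lcm}(a,b)$ divides $e$. Also $ab>(n'\Omega)(n\Omega)=nn'\Omega^2$. So
$$\frac{nn'\Omega^2}{d}<\frac{ab}{d}=\mathrm{lcm}(a,b)\le e=\frac{E}{(gnn')^2}<\frac{N^2}{(gnn')^2}=\Omega^2 .$$
This gives $d>nn'$, which contradicts (5). $\square$

## 8. The graph determines $|nil(G)|$ and $|G|$

**Proof of Theorem 2, except its last sentence, and of Theorem 1.** We put the pieces together. Let $G$ be finite and non-nilpotent, with $Z=nil(G)=Z^*(G)$, $z=|Z|$, $Q=G/Z$, and let $\mathfrak R_G$ have $N$ vertices and $m$ edges.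

**Step 1: $z$ satisfies the two conditions.** By (1), $N=z(|Q|-1)$, so $z\mid N$, and $|G|=N+z$. By (2), $2m=z^2e(Q)$. Lemma 2 applied to $Q$ says that $|Q|$ divides the number $|Q|^2-e(Q)$ of nilpotent pairs in $Q^2$. Hence $|Q|$ divides $e(Q)$. Therefore
$$z(N+z)=z|G|=z^2|Q|\quad\text{divides}\quad z^2e(Q)=2m .$$

**Step 2: $z$ is the only such integer.** Since $G$ is not nilpotent, $G\ne nil(G)$ by Lemma 1. So $N>0$. An element outside $nil(G)$ forms a non-nilpotent pair with some element, so $m>0$. In a graph with $N$ vertices $2m\le N(N-1)<N^2$. Lemma 3 with $E=2m$ shows that at most one positive integer satisfies both conditions, and by Step 1 it is $z=|nil(G)|$.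

**Step 3: conclusion.** The numbers $N$ and $m$ determine $z=|nil(G)|$, and then $|G|=N+z$. So groups whose graphs have equal $N$ and equal $m$ have the same order. Isomorphic graphs have the same $N$ and the same $m$, and Theorem 1 follows. $\square$

For instance, let $N=20$. If $2m=288$, the divisors $z=1,2,4,5,10,20$ of 20 give $z(20+z)=21,44,96,125,300,800$, and only $96$ divides $288$. So $z=4$ and the order is 24. If $2m=336$, only $21$ divides it, so $z=1$ and the order is 21. These are the two groups of Section 1.

## 9. Frobenius groups: neither count alone suffices

The last sentence of Theorem 2 is proved by examples. To find them we compute $e(Q)$ for a whole family.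

**Definition (Frobenius group).** A finite group $Q=K\rtimes H$ with $K,H\ne1$ is a Frobenius group with kernel $K$ and complement $H$ if no nontrivial element of $H$ commutes with a nontrivial element of $K$.

Examples are $S_3=C_3\rtimes C_2$, the group $C_7\rtimes C_3$, and the dihedral group $C_{25}\rtimes C_2$ of order 50, in which the involution inverts $C_{25}$.

Put $k=|K|$, $h=|H|$. We first describe how $K$ and the conjugates of $H$ sit in $Q$. Every element of $Q$ is $tu$ with $t\in H$, $u\in K$, and $H^{tu}=H^u$. So the conjugates of $H$ are the $H^u$ with $u\in K$. Suppose $t\in H\cap H^u$, say $t=s^u$ with $s\in H$. Modulo $K$ we read off $s=t$. So $u$ commutes with $t$, and $t=1$ or $u=1$. It follows that the $k$ conjugates $H^u$ are distinct and pairwise meet in 1, and they meet $K$ in 1. Together with $K$ they contain $k+k(h-1)=kh$ elements, which is all of $Q$. Since $H$ has $k$ conjugates, $|N_Q(H)|=h$, so $N_Q(H)=H$.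

Next, centralizers. Let $1\ne q\in H^u$ and let $v$ commute with $q$. Then $q=q^v\in H^u\cap H^{uv}$, so these two conjugates coincide, and $uvu^{-1}\in N_Q(H)=H$. Thus $v\in H^u$. This shows $C_Q(q)\le H^u$. Now let $1\neq q\in K$ and let $v$ commute with $q$. If $v\notin K$, then $1\ne v\in H^u$ for some $u\in K$, so $q\in C_Q(v)\le H^u$, contradicting $K\cap H^u=1$. So $C_Q(q)\le K$.

Now assume that $K$ and $H$ are nilpotent, and let $a,b\in Q\setminus\{1\}$. If $\langle a,b\rangle$ is nilpotent, it has a nontrivial central element $q$, so $\langle a,b\rangle\le C_Q(q)$ lies in $K$ or in a single complement $H^u$. Conversely, if $a,b$ both lie in $K$, or both in the same complement, then $\langle a,b\rangle$ is nilpotent. Pairs with $a=1$ or $b=1$ generate cyclic groups. Hence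
$$e(Q)=(kh-1)^2-(k-1)^2-k(h-1)^2 . \tag{6}$$

For $S_3$ this is $25-4-3=18$, as in Section 1.

**The vertex count alone.** The groups $S_3\times C_4$ (order 24, $|nil|=4$) and $C_7\rtimes C_3$ (order 21, $|nil|=1$) both have $N=20$.

**The edge count alone.** The group $S_3\times C_{10}$ has order 60 and $|nil|=10$, so by (2) $2m=100\cdot18=1800$. The dihedral group of order 50 has trivial center, hence trivial hypercenter, so $|nil|=1$, and (6) with $k=25$, $h=2$ gives $2m=49^2-24^2-25=2401-576-25=1800$. Both graphs have 900 edges, and the orders $60$ and $50$ differ. This completes the proof of Theorem 2. $\square$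

## 10. Infinite groups, and twin vertices

**Proof of Theorem 3(a).** Here $H$ may be infinite, so Lemma 1 is not available, and we must first show that $H$ is finite. Let $V=H\setminus nil(H)$. It is in bijection with the vertex set of $\mathfrak R_G$, so it is finite and nonempty.

**Step 1: a subgroup of finite index centralizing $V$.** The set $nil(H)$ is invariant under conjugation in $H$, hence so is $V$. So each $v\in V$ has only finitely many conjugates, that is, $|H:C_H(v)|<\infty$. The intersection $C=\bigcap_{v\in V}C_H(v)$ of finitely many subgroups of finite index has finite index in $H$.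

**Step 2: $C$ is finite.** We embed $C$ as a set into $V$. Fix $x\in V$ and choose $y\in H$ with $\langle x,y\rangle$ not nilpotent. Then $y\notin nil(H)$, so $y\in V$. Let $c\in C$. It commutes with $x$ and $y$, hence with $xc$ and $y$. Suppose $\langle xc,y\rangle$ were nilpotent. In the group $L=\langle xc,y\rangle\langle c\rangle$ the subgroup $\langle c\rangle$ is central, and $L/\langle c\rangle$ is an image of $\langle xc,y\rangle$, hence nilpotent. So $L$ would be nilpotent. But $L$ contains $x=(xc)c^{-1}$ and $y$, so $\langle x,y\rangle$ would be nilpotent, a contradiction. Hence $\langle xc,y\rangle$ is not nilpotent and $xc\in V$. The map $c\mapsto xc$ from $C$ to $V$ is injective, so $|C|\le|V|<\infty$.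

**Step 3: conclusion.** $C$ is finite and of finite index, so $H$ is finite. It is not nilpotent, because $V\ne\emptyset$. Theorem 1 gives $|H|=|G|$. $\square$

**Proof of Theorem 3(b).** We first make precise that $\mathfrak R_G$ is a thickened copy of the graph of the quotient, and then undo the thickening by means of twins.

**Step 1: the blow-up.** Let $Q=G/Z^*(G)$ and $z_G=|Z^*(G)|$. By Lemma 1(ii), $nil(G)=Z^*(G)$ and $nil(Q)=Z^*(Q)=1$. So the vertices of $\mathfrak R_G$ are exactly the preimages in $G$ of the vertices of $\mathfrak R_Q$. By Lemma 1(i), two vertices of $\mathfrak R_G$ are adjacent if and only if their images are adjacent in $\mathfrak R_Q$; two vertices with the same image are not adjacent, since that image generates a cyclic group. So $\mathfrak R_G$ arises from $\mathfrak R_Q$ by replacing each vertex by $z_G$ independent vertices and each edge by all edges between the two corresponding sets. The same holds for $H$.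

**Step 2: the "if" direction.** If $|Z^*(G)|=|Z^*(H)|$ and the graphs of the quotients are isomorphic, then $\mathfrak R_G$ and $\mathfrak R_H$ are obtained from isomorphic graphs by the same replacement, so they are isomorphic.

**Step 3: twin classes.** To go back, we need a description of a graph that behaves well under blow-ups. In a finite graph call two vertices twins if they have the same neighbors. This is an equivalence relation. Twins are not adjacent, because no vertex is its own neighbor. So each twin class is independent. If some vertex of a class $A$ is adjacent to some vertex of a class $B$, then every vertex of $A$ is adjacent to every vertex of $B$. Hence two classes are completely joined or not joined at all. The weighted quotient has the twin classes as vertices, adjacency of classes as edges, and the class sizes as weights. An isomorphism of graphs induces an isomorphism of weighted quotients. Conversely, the graph is recovered up to isomorphism from its weighted quotient.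

For example, $\mathfrak R_{S_3}$ has three twin classes of size 1 (the transpositions) and one of size 2 (the 3-cycles), and any two classes are joined. Its weighted quotient is a complete graph on four vertices with weights $1,1,1,2$. For $\mathfrak R_{S_3\times C_n}$ the weights are $n,n,n,2n$.

**Step 4: the "only if" direction.** Let $\mathfrak R_G\cong\mathfrak R_H$. By Theorem 1 and Lemma 1(ii), $|Z^*(G)|=|Z^*(H)|$; call this number $z$. By Step 1, the set of neighbors of a vertex of $\mathfrak R_G$ is the full preimage of the set of neighbors of its image in $\mathfrak R_Q$. So two vertices of $\mathfrak R_G$ are twins if and only if their images are equal or twins. Thus the twin classes of $\mathfrak R_G$ are exactly the preimages of the twin classes of $\mathfrak R_{G/Z^*(G)}$, and the weighted quotient of $\mathfrak R_G$ is that of $\mathfrak R_{G/Z^*(G)}$ with all weights multiplied by $z$. The same holds for $H$ with the same $z$. The weighted quotients of $\mathfrak R_G$ and $\mathfrak R_H$ are isomorphic. Dividing all weights by $z$, we see that the weighted quotients of $\mathfrak R_{G/Z^*(G)}$ and $\mathfrak R_{H/Z^*(H)}$ are isomorphic. By Step 3, $\mathfrak R_{G/Z^*(G)}\cong\mathfrak R_{H/Z^*(H)}$.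 $\square$
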